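\title{Summation of Fourier series on discrete groups:\\ the Fej\'er property does not imply the bounded Abel--Poisson property}

\begin{abstract}
A discrete group with a normalized $2$-cocycle has the Fej\'er property (resp.\ the Abel--Poisson property) if the Fourier series of all elements of its reduced twisted $C^*$-algebra can be summed in norm by a net of finitely supported (resp.\ square-summable) multipliers; the bounded and metric versions control the norms of these multipliers. We show that the Abel--Poisson property does not imply the metric Fej\'er property. For a free subgroup $\Gamma\subset SL_2(\mathbb Z)$ of rank two, the group $(\mathbb Z^2\rtimes\Gamma)\times S_\infty$ with the trivial cocycle has the Fej\'er property but not even the bounded Abel--Poisson property. We also show that the metric Abel--Poisson property produces a conjugation invariant mean on every amenable normal subgroup, so that $\mathbb Z^2\rtimes\Gamma$ and $\mathbb Z_2\wr F_2$ have the Fej\'er property but not the metric Abel--Poisson property.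
\end{abstract}

\section{The problem and the results}\label{sec:intro}

The Fourier series of a continuous function on the circle need not converge uniformly, but it can be summed. Multiply the $m$-th coefficient by $\max(0,1-|m|/N)$ and let $N\to\infty$ (Fej\'er), or multiply it by $r^{|m|}$ and let $r\to1$ (Abel--Poisson): the resulting functions converge uniformly to the given one. Both operations are convolutions with probability densities, so they have norm one on $C(\mathbb T)$. Since $C(\mathbb T)$ is the reduced $C^*$-algebra of $\mathbb Z$, one can ask for such procedures on any discrete group.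

Let $G$ be a discrete group with identity $e$ and let $\sigma:G\times G\to\mathbb T$ be a normalized $2$-cocycle. The left regular $\sigma$-projective representation of $G$ on $\ell^2(G)$ is given by $\lambda_\sigma(g)\delta_h=\sigma(g,h)\delta_{gh}$, and $C_r^*(G,\sigma)$ is the $C^*$-algebra generated by $\lambda_\sigma(G)$. An element $x\in C_r^*(G,\sigma)$ has Fourier coefficients $\hat x(g)=\langle x\delta_e,\delta_g\rangle$ and a formal Fourier series $\sum_g\hat x(g)\lambda_\sigma(g)$. A function $\varphi:G\to\mathbb C$ is a \emph{multiplier} if there is a bounded linear map $M_\varphi$ from $C_r^*(G,\sigma)$ to itself with $\widehat{M_\varphi(x)}=\varphi\,\hat x$ for all $x$. Every $\varphi\in\ell^2(G)$ is a multiplier: since $\hat x=x\delta_e\in\ell^2(G)$, the product $\varphi\hat x$ is summable and $M_\varphi(x)=\sum_g\varphi(g)\hat x(g)\lambda_\sigma(g)$ converges absolutely in norm. If $\varphi$ lies in the space $\mathcal K(G)$ of finitely supported functions, the sum is finite. A net $\{\varphi_\alpha\}$ of multipliers is a \emph{summing net} if $\|M_{\varphi_\alpha}(x)-x\|\to0$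 for every $x\in C_r^*(G,\sigma)$, and it is \emph{bounded} if $\sup_\alpha\|M_{\varphi_\alpha}\|<\infty$.

\begin{definition}\label{def:properties}
The pair $(G,\sigma)$ has the \emph{Fej\'er property} (resp.\ the \emph{Abel--Poisson property}) if there is a summing net in $\mathcal K(G)$ (resp.\ in $\ell^2(G)$). It has the \emph{bounded} version of the property if the net can be chosen bounded, and the \emph{metric} version if the net can be chosen with $\sup_\alpha\|M_{\varphi_\alpha}\|=1$.
\end{definition}

Each Fej\'er property implies the corresponding Abel--Poisson property, and metric implies bounded implies plain. So the Abel--Poisson property is the weakest of the six and the metric Fej\'er property is the strongest. The following question comes from \cite{source}, whose authors observe that all pairs with the Abel--Poisson property known to them have the metric Fej\'er property.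

\medskip
\noindent\emph{Question. Does every pair $(G,\sigma)$ with the Abel--Poisson property have the metric Fej\'er property?}
\medskip

The first examples suggest a positive answer. With $\sigma=1$, amenable groups, the free group $F_2$, and direct products of the two all have the metric Fej\'er property (Examples~\ref{ex:amenable} and~\ref{ex:product}). Moreover, a summing \emph{sequence} is automatically bounded, by the uniform boundedness principle. That principle does not apply to nets, however, and a net can encode an iterated limit, in which an inner parameter is chosen after the outer parameter and after the elements to be approximated. This is the gap that we exploit. The answer to the question is no, already for the trivial cocycle.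

From now on $\sigma=1$; we write $\lambda$ (or $\lambda_G$) for the regular representation and $C_r^*(G)$ for the algebra. Let
\[
a=\begin{pmatrix}1&2\\0&1\end{pmatrix},\qquad b=\begin{pmatrix}1&0\\2&1\end{pmatrix},\qquad \Gamma=\langle a,b\rangle\subset SL_2(\mathbb Z),\qquad G_0=\mathbb Z^2\rtimes\Gamma .
\]
By Sanov's theorem $\Gamma$ is free on $a,b$ (see Remark~\ref{rem:free} for the argument), and $\Gamma$ is closed under transposition because $a^T=b$. Let $S_\infty$ be the group of finitely supported permutations of $\mathbb N$.

\begin{theorem}\label{thm:main}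
The group $G=G_0\times S_\infty$ has the Fej\'er property but not the bounded Abel--Poisson property.
\end{theorem}

Thus $G$ has the Abel--Poisson property and does not have the metric Fej\'er property; although $G$ is countable, none of its summing nets in $\ell^2(G)$ can be a sequence. The two halves of Theorem~\ref{thm:main} come from the next two results.

\begin{theorem}\label{thm:fejer}
If $N$ is an amenable group and $F_2$ acts on $N$ by automorphisms, then $N\rtimes F_2$ has the Fej\'er property.
\end{theorem}

\begin{theorem}\label{thm:lower}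
Let $H$ be a discrete group with a finite subgroup $H_0$ having an irreducible representation of dimension $n$. If $\{\varphi_\alpha\}\subset\ell^2(G_0\times H)$ is a net with $\varphi_\alpha\to1$ pointwise and $\|M_{\varphi_\alpha}\|\le C$ for all $\alpha$, then $C\ge\sqrt n/2$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorems~\ref{thm:fejer} and~\ref{thm:lower}]
The group $S_\infty$ is an increasing union of finite groups, so $\mathbb Z^2\times S_\infty$ is amenable. Since $G=(\mathbb Z^2\times S_\infty)\rtimes\Gamma$, with $\Gamma\cong F_2$ acting trivially on $S_\infty$, Theorem~\ref{thm:fejer} gives the Fej\'er property. Suppose that $\{\varphi_\alpha\}\subset\ell^2(G)$ is a summing net with $\|M_{\varphi_\alpha}\|\le C$. From $M_{\varphi_\alpha}(\lambda(g))=\varphi_\alpha(g)\lambda(g)$ we get $\varphi_\alpha\to1$ pointwise. For every $n$, the group $S_\infty$ contains $S_{n+1}$, whose standard representation, on the vectors of $\mathbb C^{n+1}$ with coordinate sum zero, is irreducible of dimension $n$. Theorem~\ref{thm:lower} gives $C\ge\sqrt n/2$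 for all $n$, which is impossible.
\end{proof}

The same argument gives a quantitative statement for $G_0\times S_{n+1}$: this group has the Fej\'er property, and every bounded summing net in $\ell^2(G_0\times S_{n+1})$ satisfies $\sup_\alpha\|M_{\varphi_\alpha}\|\ge\sqrt n/2$.

If one only wants to exclude the metric properties, the factor $S_\infty$ is not needed and there is a general obstruction. A \emph{mean} on a set $X$ is a positive linear functional $\mu$ on $\ell^\infty(X)$ with $\mu(1)=1$.

\begin{theorem}\label{thm:mean}
Let $G$ be a discrete group and $N\lhd G$ an amenable normal subgroup. Suppose that there is a net $\{\varphi_\alpha\}\subset\ell^2(G)$ with $\varphi_\alpha\to1$ pointwise and $\|M_{\varphi_\alpha}\|\le1$ for all $\alpha$; this holds, for instance, if $G$ has the metric Abel--Poisson property. Then there is a mean on $N$ that is invariant under left translation by $N$ and under conjugation by $G$.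
\end{theorem}

\begin{corollary}\label{cor:metric}
Let $\Gamma'$ be a non-amenable group acting by automorphisms on an infinite amenable group $N$ such that all stabilizers of points of $N\setminus\{e\}$ are amenable. Then $N\rtimes\Gamma'$ does not have the metric Abel--Poisson property. In particular, $\mathbb Z^2\rtimes\Gamma$ and $\mathbb Z_2\wr F_2$ have the Fej\'er property but not the metric Abel--Poisson property.
\end{corollary}

Section~\ref{sec:tools} collects the tools and Section~\ref{sec:fejer} proves Theorem~\ref{thm:fejer}. The obstruction behind Theorem~\ref{thm:lower} is the paradoxical action of $\Gamma$ on the directions at the origin of the torus $\mathbb T^2$ dual to $\mathbb Z^2$; Section~\ref{sec:directions} shows it in a model case, and Section~\ref{sec:lower} gives the proof. Section~\ref{sec:mean} proves Theorem~\ref{thm:mean} and Corollary~\ref{cor:metric}.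

\section{Multipliers and amenability}\label{sec:tools}

Inner products are linear in the first variable. In a semidirect product $N\rtimes Q$ every element is written uniquely as $n\gamma$ with $n\in N$, $\gamma\in Q$, and $\gamma n\gamma^{-1}$ is the image of $n$ under the action of $\gamma$.

\subsection*{The group von Neumann algebra}
Let $L(G)=C_r^*(G)''$. For $x\in L(G)$ put again $\hat x=x\delta_e$, so that $\|\hat x\|_2\le\|x\|$. Elements of $L(G)$ commute with right translations, hence $\langle x\delta_t,\delta_s\rangle=\hat x(st^{-1})$. It follows that $\hat x$ determines $x$ and that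
\begin{equation}\label{eq:shift}
\widehat{x\lambda(\gamma)}(g\gamma)=\hat x(g)=\widehat{\lambda(\gamma)x}(\gamma g)\qquad(g,\gamma\in G).
\end{equation}
For $f\in\ell^1(G)$ put $\lambda(f)=\sum_gf(g)\lambda(g)\in C_r^*(G)$; then $\|\lambda(f)\|\le\|f\|_1$ and $\widehat{\lambda(f)}=f$.

If $K\le G$ is a subgroup, then $\ell^2(G)$ is the direct sum of the spaces $\ell^2(Kt)$ over the right cosets, and $\lambda_G(k)$ acts on each summand as a copy of $\lambda_K(k)$. We therefore regard $C_r^*(K)$ and $L(K)$ as subalgebras of $C_r^*(G)$ and $L(G)$; Fourier coefficients are extended by zero.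

\emph{Kaplansky's density theorem} says that every $X\in L(G)$ is the strong limit of a net $X_\beta\in C_r^*(G)$ with $\|X_\beta\|\le\|X\|$. In particular a normal (that is, ultraweakly continuous) functional on $L(G)$ has the same norm as its restriction to $C_r^*(G)$.

\subsection*{Norms of multipliers}
If $\varphi,\psi$ are multipliers, then so is $\varphi\psi$, with $M_{\varphi\psi}=M_\varphi M_\psi$.

\begin{lemma}\label{lem:bounded}
Let $\{\varphi_\alpha\}$ be a net of multipliers on $G$ with $\varphi_\alpha\to1$ pointwise.
\begin{enumerate}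
\item[(a)] If the net is bounded, it is a summing net.
\item[(b)] If $\varphi_\alpha\in\mathcal K(G)$ and $\limsup_\alpha\|M_{\varphi_\alpha}\|\le1$, then $G$ has the metric Fej\'er property.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $M_{\varphi_\alpha}(x)\to x$ for $x$ in the span of $\lambda(G)$, which is dense, and the maps are uniformly bounded. (b) Since $\|M_{\varphi_\alpha}\|\ge|\varphi_\alpha(e)|\to1$, the norms tend to $1$. Apply (a) to $\varphi_\alpha/\|M_{\varphi_\alpha}\|$, for $\alpha$ large.
\end{proof}

All upper bounds for multiplier norms in this paper come from one lemma. Call a function $k:G\times G\to\mathbb C$ an \emph{elementary kernel} if $k(s,t)=\langle\xi_t,\eta_s\rangle$ for vectors $\xi_t,\eta_s$ of norm at most one in some Hilbert space.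

\begin{lemma}\label{lem:schur}
Let $\psi:G\to\mathbb C$ and suppose that $\psi(st^{-1})=\sum_jc_jk_j(s,t)$ for all $s,t\in G$, where the $k_j$ are elementary kernels and $\sum_j|c_j|<\infty$. Then $\psi$ is a multiplier and $\|M_\psi\|\le\sum_j|c_j|$.
\end{lemma}

\begin{proof}
Let $k(s,t)=\langle\xi_t,\eta_s\rangle$ be elementary, with vectors in $\mathcal H$. The operators $V\delta_t=\delta_t\otimes\xi_t$ and $W\delta_s=\delta_s\otimes\eta_s$ from $\ell^2(G)$ to $\ell^2(G)\otimes\mathcal H$ are contractions, because they send the basis to orthogonal vectors of norm at most one. So $T_k(x)=W^*(x\otimes1)V$ is a contraction of $B(\ell^2(G))$, and $\langle T_k(x)\delta_t,\delta_s\rangle=k(s,t)\langle x\delta_t,\delta_s\rangle$. The map $T=\sum_jc_jT_{k_j}$ has norm at most $\sum_j|c_j|$ and multiplies the matrix entry $(s,t)$ by $\psi(st^{-1})$. The entry $(s,t)$ of $\lambda(g)$ is $1$ if $st^{-1}=g$ and $0$ otherwise, so $T(\lambda(g))=\psi(g)\lambda(g)$, and $T$ maps $C_r^*(G)$ into itself by continuity. The entries $(g,e)$ show that $\widehat{T(x)}=\psi\hat x$.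
\end{proof}

The individual kernels $k_j$ need not be functions of $st^{-1}$; only the sum must be. Two cases with a single kernel will be used. If $\psi(g)=\langle\pi(g)\xi,\xi\rangle$ for a unitary representation $\pi$ and a unit vector $\xi$ (that is, $\psi$ is normalized positive definite), then $\psi(st^{-1})=\langle\pi(t^{-1})\xi,\pi(s^{-1})\xi\rangle$, and $\|M_\psi\|=1$ because $\psi(e)=1$. If $K\le G$, then $1_K(st^{-1})=\langle\delta_{Kt},\delta_{Ks}\rangle$, so $M_{1_K}$ is a contraction; it maps $C_r^*(G)$ onto $C_r^*(K)$ and is the canonical conditional expectation.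

Square-summable multipliers have a smoothing property, which is the only way in which the $\ell^2$ hypothesis enters Theorem~\ref{thm:lower}: they map the von Neumann algebra into the $C^*$-algebra at no cost in norm.

\begin{lemma}\label{lem:extend}
Let $\varphi\in\ell^2(G)$. The formula $\overline M_\varphi(X)=\lambda(\varphi\hat X)$ defines a linear map $\overline M_\varphi:L(G)\to C_r^*(G)$ that extends $M_\varphi$, and $\|\overline M_\varphi\|=\|M_\varphi\|$.
\end{lemma}

\begin{proof}
By Cauchy--Schwarz $\varphi\hat X\in\ell^1(G)$, so the map is defined; it extends $M_\varphi$ because Fourier coefficients determine an element. Let $X_\beta\in C_r^*(G)$ be a Kaplansky net for $X$. Then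
\[
\|\overline M_\varphi(X)-M_\varphi(X_\beta)\|\le\|\varphi(\hat X-\hat X_\beta)\|_1\le\|\varphi\|_2\|X\delta_e-X_\beta\delta_e\|\to0,
\]
and $\|M_\varphi(X_\beta)\|\le\|M_\varphi\|\|X\|$.
\end{proof}

\subsection*{Amenable groups}
A group $N$ is amenable if it has a left invariant mean; equivalently, if it has a \emph{F\o lner net}, a net of nonempty finite sets $F\subset N$ with $|F\cap nF|/|F|\to1$ for every $n\in N$. Finite and abelian groups are amenable, $F_2$ is not, and amenability passes to subgroups, extensions and increasing unions. For a nonempty finite set $F\subset N$ put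
\[
\kappa_F(n)=\frac{|F\cap nF|}{|F|}=\langle\lambda(n)\xi_F,\xi_F\rangle,\qquad \xi_F=|F|^{-1/2}1_F .
\]

\begin{example}\label{ex:amenable}
The function $\kappa_F$ is supported in the finite set $FF^{-1}$ and is normalized positive definite, so $\|M_{\kappa_F}\|=1$. Along a F\o lner net $\kappa_F\to1$ pointwise, so $\{\kappa_F\}$ is a summing net by Lemma~\ref{lem:bounded}: amenable groups have the metric Fej\'er property. For $\mathbb Z$ and $F=\{0,\dots,N-1\}$ this is Fej\'er's multiplier $\max(0,1-|m|/N)$.
\end{example}

\begin{lemma}\label{lem:quotient}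
Let $N\lhd G$ be amenable and let $q:G\to Q=G/N$ be the quotient map. There is a $*$-homomorphism $\rho:C_r^*(G)\to C_r^*(Q)$ with $\rho(\lambda_G(g))=\lambda_Q(q(g))$. In particular, if $K$ is amenable there is a character $\epsilon$ of $C_r^*(K)$ with $\epsilon(\lambda(k))=1$ for all $k\in K$.
\end{lemma}

\begin{proof}
Choose $c:Q\to G$ with $q\circ c=\mathrm{id}$. For finite $F\subset N$ define $V_F:\ell^2(Q)\to\ell^2(G)$ by $V_F\delta_s=|F|^{-1/2}1_{c(s)F}$. The sets $c(s)F$ lie in distinct cosets, so $V_F$ is an isometry. Given $g\in G$ and $s\in Q$, write $gc(s)=c(q(g)s)\,n$ with $n\in N$. Then $\langle\lambda_G(g)V_F\delta_s,V_F\delta_{s'}\rangle$ equals $\kappa_F(n)$ if $s'=q(g)s$ and $0$ otherwise. Along a F\o lner net this tends to $\langle\lambda_Q(q(g))\delta_s,\delta_{s'}\rangle$. Hence, for $f\in\mathcal K(G)$ and finitely supported $\xi,\eta\in\ell^2(Q)$,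
\[
\Big|\Big\langle\sum_gf(g)\lambda_Q(q(g))\xi,\eta\Big\rangle\Big|=\lim_F|\langle\lambda_G(f)V_F\xi,V_F\eta\rangle|\le\|\lambda_G(f)\|\,\|\xi\|\,\|\eta\|.
\]
So $\rho$ is contractive on the span of $\lambda_G(G)$ and extends by continuity. For the last claim take $G=N=K$.
\end{proof}

\section{The Fej\'er property of $N\rtimes F_2$}\label{sec:fejer}

Let $G=N\rtimes F_2$ with $N$ amenable, and let $q:G\to F_2$ be the quotient map. We need functions on $G$ that are finitely supported in both directions. We first cut off in the direction of $F_2$, with uniformly bounded multipliers pulled back along $q$, and then cut off along each of the finitely many remaining cosets of $N$.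

\subsection*{Radial multipliers from the tree}
Fix a free basis $\{c_1,c_2\}$ of $F_2$ with word length $|\cdot|$. The analogue of the Abel--Poisson multiplier is $r^{|\gamma|}$. There are $4\cdot3^{n-1}$ words of length $n\ge1$, so this function is square summable only for $r<1/\sqrt3$, and it has to be truncated. To control the truncation we need a bound, subexponential in $n$, for the multiplier norm of the indicator function of the sphere of radius $n$. Both $r^{|\gamma|}$ and the spheres are handled by one geometric device.

Join $x\in F_2$ to $cx$ for $c\in\{c_1^{\pm1},c_2^{\pm1}\}$. This is a tree with path metric $d(x,y)=|xy^{-1}|$. For a vertex $x$, let $x=x_0,x_1,x_2,\dots$ be the unique geodesic ray from $x$ that eventually runs along the ray $e,c_1,c_1^2,\dots$. By uniqueness, the ray from $x_i$ is $x_i,x_{i+1},\dots$; so $x_i=y_j$ implies $x_{i+1}=y_{j+1}$. (In the analogous picture for $\mathbb Z$ the tree is a line and $x_i=x+i$.)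

\begin{lemma}\label{lem:rays}
For vertices $x,y$ there are $i_0,j_0\ge0$ with $i_0+j_0=d(x,y)$ such that $x_i=y_j$ if and only if $(i,j)=(i_0+m,j_0+m)$ for some $m\ge0$.
\end{lemma}

\begin{proof}
The two rays meet, since both eventually run along the fixed ray. Let $i_0$ be minimal such that $x_{i_0}$ lies on the ray from $y$, say $x_{i_0}=y_{j_0}$. Then $x_{i_0+m}=y_{j_0+m}$ for all $m\ge0$. Conversely, if $x_i=y_j$ then $i\ge i_0$ and $y_j=x_i=y_{j_0+i-i_0}$, so $j=j_0+i-i_0$. The path $x_0,\dots,x_{i_0}=y_{j_0},\dots,y_0$ does not backtrack, because $x_{i_0-1}\ne y_{j_0-1}$ by minimality when $i_0,j_0\ge1$. In a tree such a path is geodesic, so $i_0+j_0=d(x,y)$.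
\end{proof}

For $0<r<1$ choose an integer $\nu(r)\ge1/(1-r)$ with $\sum_{n>\nu(r)}2nr^n\le1-r$, and define $\psi_r\in\mathcal K(F_2)$ by
\[
\psi_r(\gamma)=r^{|\gamma|}\ \text{ if }|\gamma|\le\nu(r),\qquad\psi_r(\gamma)=0\ \text{ otherwise.}
\]
Since $\nu(r)\to\infty$, we have $\psi_r\to1$ pointwise as $r\to1$.

\begin{lemma}\label{lem:radial}
The function $\psi_r\circ q$ is a multiplier on $G$ of norm at most $2-r$, and $\|M_{\psi_r\circ q}(x)-x\|\to0$ as $r\to1$ for every $x\in C_r^*(G)$.
\end{lemma}

\begin{proof}
In $\ell^2(F_2)$ consider the unit vectors $\xi_x=(1-r^2)^{1/2}\sum_{i\ge0}r^i\delta_{x_i}$. By Lemma~\ref{lem:rays},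
\[
\langle\xi_x,\xi_y\rangle=(1-r^2)\sum_{m\ge0}r^{d(x,y)+2m}=r^{d(x,y)}.
\]
For $n\ge0$ put $\Theta_n(x,y)=\sum_{i+j=n}\langle\delta_{x_i},\delta_{y_j}\rangle$, a sum of $n+1$ terms. By Lemma~\ref{lem:rays}, $\Theta_n(x,y)=1$ if $n=d(x,y)+2m$ for some $m\ge0$, and $\Theta_n(x,y)=0$ otherwise. Hence for $n\ge2$ the difference $\Theta_n-\Theta_{n-2}$ is the indicator function of $\{d=n\}$.

Let $s,t\in G$ and put $x=q(t)$, $y=q(s)$. As $q$ is a homomorphism, $d(x,y)=|q(ts^{-1})|=|q(st^{-1})|$, and therefore
\[
\psi_r(q(st^{-1}))=\langle\xi_x,\xi_y\rangle-\sum_{n>\nu(r)}r^n\big(\Theta_n(x,y)-\Theta_{n-2}(x,y)\big).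
\]
This is a combination of elementary kernels in $(s,t)$, the $n$-th term contributing $(n+1)+(n-1)=2n$ kernels with coefficients $\pm r^n$. Lemma~\ref{lem:schur} bounds the norm by $1+\sum_{n>\nu(r)}2nr^n\le2-r$. The last claim follows from Lemma~\ref{lem:bounded}(a).
\end{proof}

\subsection*{Cutting off along $N$}
For $0<r<1$ and a finite set $F\subset N$ define $\varphi_{r,F}\in\mathcal K(G)$ by
\[
\varphi_{r,F}(n\gamma)=\kappa_F(n)\psi_r(\gamma)\qquad(n\in N,\ \gamma\in F_2).
\]

\begin{example}\label{ex:product}
Suppose that the action is trivial, so $G=N\times F_2$. Then $n\gamma\mapsto n$ is a homomorphism, so $n\gamma\mapsto\kappa_F(n)$ is normalized positive definite on $G$ and has multiplier norm one. Hence $\|M_{\varphi_{r,F}}\|\le2-r$, and $N\times F_2$ has the metric Fej\'er property by Lemma~\ref{lem:bounded}(b). With $N$ trivial this applies to $F_2$.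
\end{example}

For a nontrivial action the map $n\gamma\mapsto n$ is not a homomorphism, and the uniform bound is lost. What remains is that for fixed $r$ only finitely many cosets $N\gamma$ matter, and each can be treated separately.

\begin{proof}[Proof of Theorem~\ref{thm:fejer}]
Let $E=M_{1_N}:C_r^*(G)\to C_r^*(N)$ be the conditional expectation, and put $E_\gamma(x)=E(x\lambda(\gamma)^*)$ for $\gamma\in F_2$. By \eqref{eq:shift}, the Fourier coefficient of $E_\gamma(x)$ at $n\in N$ is $\hat x(n\gamma)$. Fix $r$ and $x\in C_r^*(G)$. Comparing Fourier coefficients at $n\gamma$, again with \eqref{eq:shift}, gives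
\[
M_{\varphi_{r,F}}(x)=\sum_{|\gamma|\le\nu(r)}\psi_r(\gamma)\,M_{\kappa_F}(E_\gamma(x))\lambda(\gamma),\qquad
M_{\psi_r\circ q}(x)=\sum_{|\gamma|\le\nu(r)}\psi_r(\gamma)\,E_\gamma(x)\lambda(\gamma),
\]
where $M_{\kappa_F}$ acts on $C_r^*(N)$. The sums are finite, and $M_{\kappa_F}(y)\to y$ for $y\in C_r^*(N)$ along a F\o lner net of $N$ (Example~\ref{ex:amenable}); this is where amenability of $N$ is used. Hence
\begin{equation}\label{eq:inner}
\|M_{\varphi_{r,F}}(x)-M_{\psi_r\circ q}(x)\|\to0\quad\text{along the F\o lner net, for fixed }r.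
\end{equation}
Let $\mathcal E\subset C_r^*(G)$ be finite and $\varepsilon>0$. Choose $r$ by Lemma~\ref{lem:radial} so that $\|M_{\psi_r\circ q}(x)-x\|<\varepsilon/2$ for $x\in\mathcal E$, then $F$ by \eqref{eq:inner} so that $\|M_{\varphi_{r,F}}(x)-x\|<\varepsilon$ for $x\in\mathcal E$, and put $\varphi_{(\mathcal E,\varepsilon)}=\varphi_{r,F}$. Order the pairs by $(\mathcal E,\varepsilon)\le(\mathcal E',\varepsilon')$ if $\mathcal E\subset\mathcal E'$ and $\varepsilon\ge\varepsilon'$. Then $\|M_{\varphi_{(\mathcal E,\varepsilon)}}(x)-x\|<\varepsilon_0$ whenever $(\mathcal E,\varepsilon)\ge(\{x\},\varepsilon_0)$, so this is a summing net in $\mathcal K(G)$.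
\end{proof}

The only norm bound that the formula for $M_{\varphi_{r,F}}$ provides is $\sum_\gamma\psi_r(\gamma)$, which tends to infinity as $r\to1$.

\section{Directions at the origin of the torus}\label{sec:directions}

\subsection*{The algebra $L(\mathbb Z^2)$ inside $L(G_0)$}
Let $\mathbb T^2=\mathbb R^2/\mathbb Z^2$ and $\chi_m(t)=e^{2\pi i\,m\cdot t}$ for $m\in\mathbb Z^2$. The Fourier transform $\delta_m\mapsto\chi_m$ turns $\lambda(m)$ into multiplication by $\chi_m$ and identifies $C_r^*(\mathbb Z^2)$ with $C(\mathbb T^2)$ and $L(\mathbb Z^2)$ with $L^\infty(\mathbb T^2)$. The group $SL_2(\mathbb Z)$ acts on $\mathbb T^2$ preserving Haar measure. For $g\in\Gamma$, conjugation by $\lambda(g)$ in $L(G_0)$ sends $\chi_m$ to $\chi_{g\cdot m}$, where $g\cdot m$ is the product of matrix and vector, and $\chi_{g\cdot m}(t)=\chi_m(g^Tt)$. Trigonometric polynomials are weak* dense in $L^\infty(\mathbb T^2)$ and both sides below are weak* continuous in $x$, so $\lambda(g)x\lambda(g)^*=x\circ g^T$ for all $x\in L^\infty(\mathbb T^2)$. Replacing $g$ by $g^{-1}$,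
\begin{equation}\label{eq:conj}
\lambda(g)^*x\lambda(g)=x\circ k\qquad\text{for }k\in\Gamma,\ g=(k^T)^{-1}\in\Gamma,\ x\in L^\infty(\mathbb T^2).
\end{equation}

Why should the origin matter? For $\varphi\in\ell^2(G_0)$ the formula $x\mapsto\sum_m\varphi(m)\hat x(m)$ defines a functional on $L^\infty(\mathbb T^2)$ with value $\varphi(m)$ at $\chi_m$. If $\varphi_\alpha\to1$ and these functionals stay bounded, they converge on continuous functions to evaluation at $0$. But they are defined on $L^\infty(\mathbb T^2)$, where the point $0$ is a null set. They concentrate near $0$ without seeing $0$, so they must distribute their mass among the directions in which one approaches $0$, and on these directions $\Gamma$ acts paradoxically.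

Identify the projective line $P^1=P^1(\mathbb R)$ with $\mathbb R\cup\{\infty\}$ by sending the line through $(t_1,t_2)$ to $z=t_1/t_2$; then a matrix with rows $(\alpha,\beta)$, $(\gamma,\delta)$ acts by $z\mapsto(\alpha z+\beta)/(\gamma z+\delta)$. For $t\in\mathbb T^2$ let $\tilde t\in(-\frac12,\frac12]^2$ be its representative, and for $t\ne0$ let $\operatorname{dir}(t)\in P^1$ be the line through $\tilde t$. The map $\operatorname{dir}$ is equivariant only near the origin, where a matrix does not move $\tilde t$ out of the square. This is why a cutoff function $w$ appears in the next lemma. Complements $A^c$ are taken in $P^1$.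

\begin{lemma}\label{lem:sectors}
Let $k_1,\dots,k_n\in\Gamma$ and let $A_i,B_i\subset P^1$ be Borel sets with $A_i=k_i(B_i^c)$. There are a continuous function $w:\mathbb T^2\to[0,1]$ with $w(0)=1$ and Borel functions $p_i,p_i':\mathbb T^2\to[0,1]$, vanishing at $0$, such that for each $i$:
\begin{enumerate}
\item[(i)] $p_i+p_i'=w$ almost everywhere;
\item[(ii)] $p_i(t)\ne0$ implies $\operatorname{dir}(t)\in A_i$;
\item[(iii)] $p_i'(k_it)\ne0$ implies $\operatorname{dir}(t)\in B_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
Choose $0<\varepsilon<\frac12$ with $\varepsilon\|k_i^{-1}\|<\frac12$ for all $i$, and put $w(t)=\max(0,1-|\tilde t|/\varepsilon)$. For $t\ne0$ let $p_i(t)=w(t)1_{A_i}(\operatorname{dir}(t))$ and $p_i'(t)=w(t)1_{A_i^c}(\operatorname{dir}(t))$. Then (i) holds off the origin and (ii) holds by definition. For (iii), let $u=k_it$ and suppose $p_i'(u)\ne0$. Then $0<|\tilde u|<\varepsilon$ and $\operatorname{dir}(u)\in A_i^c$. The vector $k_i^{-1}\tilde u$ represents $t$ and has length less than $\frac12$, so $\tilde t=k_i^{-1}\tilde u$. Thus $\operatorname{dir}(t)=k_i^{-1}\operatorname{dir}(u)\in k_i^{-1}(A_i^c)=B_i$.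
\end{proof}

\subsection*{The model case}
Partition $P^1$ into the four arcs of Figure~\ref{fig:sectors},
\[
B_1=(-\infty,-1],\qquad B_2=(-1,0],\qquad A_2=(0,1],\qquad A_1=(1,\infty].
\]
The matrix $a$ acts by $z\mapsto z+2$ and maps $B_1^c=(-1,\infty]$ onto $A_1$. The matrix $b$ acts by $z\mapsto z/(2z+1)$; it maps $(0,\infty]$ onto $(0,\frac12]$ and $(-\infty,-1]$ onto $(\frac12,1]$, so it maps $B_2^c$ onto $A_2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.9]
\fill[gray!25] (0,0) -- (0:1) arc (0:90:1) -- cycle;
\fill[gray!25] (0,0) -- (180:1) arc (180:270:1) -- cycle;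
\draw (0,0) circle (1);
\draw (0:1.1) -- (180:1.1); \draw (45:1.1) -- (225:1.1);
\draw (90:1.1) -- (270:1.1); \draw (135:1.1) -- (315:1.1);
\node at (22:0.7) {$A_1$}; \node at (202:0.7) {$A_1$};
\node at (67:0.7) {$A_2$}; \node at (247:0.7) {$A_2$};
\node at (112:0.7) {$B_2$}; \node at (292:0.7) {$B_2$};
\node at (157:0.7) {$B_1$}; \node at (337:0.7) {$B_1$};
\node[right] at (0:1.1) {$z=\infty$}; \node[above right] at (45:1.1) {$z=1$};
\node[above] at (90:1.1) {$z=0$}; \node[above left] at (135:1.1) {$z=-1$};
\end{tikzpicture}
\caption{A small disc around the origin of $\mathbb T^2$, cut into four double sectors according to the direction $z=t_1/t_2$. The matrix $a$ maps the directions outside $B_1$ onto $A_1$, and $b$ maps the directions outside $B_2$ onto $A_2$.}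
\label{fig:sectors}
\end{figure}

\begin{proposition}\label{prop:model}
There is no state $F$ on $L^\infty(\mathbb T^2)$ such that $F(x)=x(0)$ for $x\in C(\mathbb T^2)$ and $F(x\circ a)=F(x\circ b)=F(x)$ for $x\in L^\infty(\mathbb T^2)$.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:sectors} with $k_1=a$, $k_2=b$ and the arcs above. The functions $p_1$, $p_2$, $p_1'\circ a$, $p_2'\circ b$ take values in $[0,1]$ and live on the disjoint sets of directions $A_1,A_2,B_1,B_2$, so their sum is at most $1$. A state $F$ as in the statement would give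
\[
1\ge F(p_1)+F(p_2)+F(p_1'\circ a)+F(p_2'\circ b)=\sum_{i=1}^2F(p_i+p_i')=2F(w)=2.\qedhere
\]
\end{proof}

On the algebra of all bounded Borel functions, evaluation at $0$ is such a state. It matters that $F$ lives on classes modulo null sets, so that $F(p_i+p_i')=F(w)$.

\begin{remark}\label{rem:free}
The four arcs also show that $\Gamma$ is free on $a,b$. Put $X_a=A_1$, $X_{a^{-1}}=B_1$, $X_b=A_2$, $X_{b^{-1}}=B_2$; then each letter $c$ maps $X_{c^{-1}}^c$ onto $X_c$. A nonempty reduced word $c_1\cdots c_l$ maps $X_{c_l^{-1}}^c$ into $X_{c_1}$, because $X_{c_j}\subset X_{c_{j-1}^{-1}}^c$ when $c_j\ne c_{j-1}^{-1}$. As $X_{c_l^{-1}}^c$ contains three of the arcs, the word does not act as the identity.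
\end{remark}

For multipliers of norm at most one a state as in Proposition~\ref{prop:model} does appear in the limit (Remark~\ref{rem:second}). With a bound $C$ in place of $1$ there is neither positivity nor invariance, and we shall lose a factor depending on $C$. To beat an arbitrary constant we need a paradox with arbitrarily many pieces.

\begin{lemma}\label{lem:pingpong}
For every $n$ there are $k_1,\dots,k_n\in\Gamma$ and arcs $A_i,B_i\subset P^1$ with $A_i=k_i(B_i^c)$ such that $A_1,\dots,A_n,B_1,\dots,B_n$ are pairwise disjoint.
\end{lemma}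

\begin{proof}
The matrix $h=ab=\begin{pmatrix}5&2\\2&1\end{pmatrix}$ has eigenvalues $3\pm2\sqrt2$ with eigenvectors $v_\pm=(1\pm\sqrt2,1)$. On the line through $\alpha v_++\beta v_-$, the power $h^M$ multiplies the ratio $\beta/\alpha$ by $(3-2\sqrt2)^{2M}$, and this ratio is bounded outside any neighborhood of the point $1-\sqrt2$. So $h^M\to1+\sqrt2$ uniformly outside any such neighborhood. Conjugating by $a^i$, which acts by $z\mapsto z+2i$, we see that $a^ih^Ma^{-i}\to1+2i+\sqrt2$ uniformly outside any neighborhood of $1+2i-\sqrt2$. The $2n$ points $1+2i\pm\sqrt2$, $1\le i\le n$, are distinct since $\sqrt2\notin\mathbb Z$. Choose pairwise disjoint open arcs $A_i'\ni1+2i+\sqrt2$ and $B_i\ni1+2i-\sqrt2$. For $M$ large, $k_i=a^ih^Ma^{-i}$ satisfies $A_i:=k_i(B_i^c)\subset A_i'$ for all $i\le n$.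
\end{proof}

\section{The lower bound $\sqrt n/2$}\label{sec:lower}

Fix $n$. Let $k_i,A_i,B_i$ be as in Lemma~\ref{lem:pingpong}, let $w,p_i,p_i'$ be as in Lemma~\ref{lem:sectors}, and put $g_i=(k_i^T)^{-1}\in\Gamma$. Since the $A_i$ are pairwise disjoint and the $B_i$ are pairwise disjoint,
\begin{equation}\label{eq:disjoint}
\sum_{i=1}^np_i^2\le1,\qquad\sum_{i=1}^n(p_i'\circ k_i)^2\le1.
\end{equation}
The substitute for invariance is that the operator $x\lambda(g_i)=\lambda(g_i)(x\circ k_i)$ can be read in two ways: $x\lambda(g_i)$ times its adjoint is $|x|^2$, while the adjoint times $x\lambda(g_i)$ is $|x\circ k_i|^2$. The two inequalities in \eqref{eq:disjoint} thus bound a row and a column of operators. To use them we need matrices over $L(G_0)$. The plain sum $Y=\sum_ip_i\lambda(g_i)$ will not do: $Y^*Y=\sum_i(p_i\circ k_i)^2$, and for $t$ near $0$ with direction outside all $B_i$ every term is close to $1$, so $\|Y\|=\sqrt n$.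

For a linear map $T:\mathcal A\to\mathcal B$ of $C^*$-algebras let $T^{(n)}:M_n(\mathcal A)\to M_n(\mathcal B)$ be given by applying $T$ to each entry. Then $\|T\|\le\|T^{(n)}\|$, and $T^{(n)}$ is contractive if $T$ is a $*$-homomorphism. Let $\operatorname{row}(x_i)$ and $\operatorname{col}(x_i)$ be the matrices with first row, resp.\ first column, $x_1,\dots,x_n$ and all other entries zero. The $C^*$-identity gives
\begin{equation}\label{eq:rowcol}
\|\operatorname{row}(x_i)\|^2=\Big\|\sum_ix_ix_i^*\Big\|,\qquad\|\operatorname{col}(x_i)\|^2=\Big\|\sum_ix_i^*x_i\Big\|.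
\end{equation}

\begin{proposition}\label{prop:matrix}
Let $\{\psi_\alpha\}\subset\ell^2(G_0)$ be a net with $\psi_\alpha\to1$ pointwise and $\|\overline M_{\psi_\alpha}^{(n)}\|\le C$ for all $\alpha$. Then $n\le4C^2$.
\end{proposition}

\begin{proof}
Since $\mathbb Z^2$ is amenable, Lemma~\ref{lem:quotient} gives $\rho:C_r^*(G_0)\to C_r^*(\Gamma)$ with $\rho(\lambda(mg))=\lambda_\Gamma(g)$ for $m\in\mathbb Z^2$, $g\in\Gamma$. On $C(\mathbb T^2)$ it is evaluation at $0$. It is defined on the $C^*$-algebra only, which does not contain the discontinuous functions $p_i$, but by Lemma~\ref{lem:extend} we can form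
\[
\Psi_\alpha=\rho\circ\overline M_{\psi_\alpha}:L(G_0)\to C_r^*(\Gamma),\qquad\|\Psi_\alpha\|\le\|\Psi_\alpha^{(n)}\|\le C.
\]
Let $x\in L^\infty(\mathbb T^2)$ and $g\in\Gamma$. By \eqref{eq:shift}, $x\lambda(g)$ has coefficient $\hat x(m)$ at $mg$ and no coefficients outside $\mathbb Z^2g$. Applying $\rho$ to the norm convergent series $\sum_m\psi_\alpha(mg)\hat x(m)\lambda(mg)$ gives
\[
\Psi_\alpha(x\lambda(g))=F_g^\alpha(x)\lambda_\Gamma(g),\qquad F_g^\alpha(x)=\sum_{m\in\mathbb Z^2}\psi_\alpha(mg)\hat x(m).
\]
The functionals $F_g^\alpha$ on $L^\infty(\mathbb T^2)$ replace the state of Proposition~\ref{prop:model}. They satisfy $|F_g^\alpha(x)|\le C\|x\|_\infty$ and $F_g^\alpha(\chi_m)=\psi_\alpha(mg)\to1=\chi_m(0)$. Trigonometric polynomials are dense in $C(\mathbb T^2)$, so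
\begin{equation}\label{eq:eval}
F_g^\alpha(x)\to x(0)\qquad(x\in C(\mathbb T^2),\ g\in\Gamma).
\end{equation}

By \eqref{eq:rowcol}, \eqref{eq:conj} and \eqref{eq:disjoint},
\begin{align*}
\|\operatorname{row}(p_i\lambda(g_i))\|^2&=\Big\|\sum_ip_i^2\Big\|_\infty\le1,\\
\|\operatorname{col}(p_i'\lambda(g_i))\|^2&=\Big\|\sum_i\lambda(g_i)^*p_i'^2\lambda(g_i)\Big\|=\Big\|\sum_i(p_i'\circ k_i)^2\Big\|_\infty\le1.
\end{align*}
Put $t_i=F^\alpha_{g_i}(p_i)$ and $t_i'=F^\alpha_{g_i}(p_i')$. The map $\Psi_\alpha^{(n)}$ sends these two matrices to $\operatorname{row}(t_i\lambda_\Gamma(g_i))$ and $\operatorname{col}(t_i'\lambda_\Gamma(g_i))$, whose squared norms are $\sum_i|t_i|^2$ and $\sum_i|t_i'|^2$ by \eqref{eq:rowcol}. Both sums are therefore at most $C^2$, and the triangle inequality in $\mathbb C^n$ gives $\sum_{i=1}^n|t_i+t_i'|^2\le4C^2$ for every $\alpha$. On the other hand $t_i+t_i'=F_{g_i}^\alpha(w)\to w(0)=1$ by Lemma~\ref{lem:sectors}(i) and \eqref{eq:eval}. Hence $n\le4C^2$.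
\end{proof}

The hypothesis of Theorem~\ref{thm:lower} bounds $\|M_\varphi\|$ and not a matrix norm. The factor $H$ converts one into the other, because the algebra of $G_0\times H$ contains the $n\times n$ matrices over the algebra of $G_0$. One difficulty remains: $M_\varphi$ does not act entrywise on these matrices, since $\varphi(g,h)$ depends on $h$. Averaging over the finite group $H_0$ removes this dependence.

\begin{lemma}\label{lem:average}
Let $H$, $H_0$ and $n$ be as in Theorem~\ref{thm:lower}. For $\varphi\in\ell^2(G_0\times H)$ define $\psi\in\ell^2(G_0)$ by $\psi(g)=|H_0|^{-1}\sum_{u\in H_0}\varphi(g,u)$. Then $\|\overline M_\psi^{(n)}\|\le\|M_\varphi\|$.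
\end{lemma}

\begin{proof}
Write $\ell^2(G_0\times H)=\ell^2(G_0)\otimes\ell^2(H)$, so that $\lambda(g,h)=\lambda(g)\otimes\lambda(h)$. The span $\mathbb C[H_0]$ of $\lambda_H(H_0)$ is a finite-dimensional $C^*$-algebra, isomorphic to the direct sum of the algebras $M_{\dim\pi}(\mathbb C)$ over the irreducible representations $\pi$ of $H_0$. So it contains elements $e_{ij}$, $1\le i,j\le n$, with $e_{ij}e_{kl}=\delta_{jk}e_{il}$, $e_{ij}^*=e_{ji}$ and $e_{11}\ne0$. The map
\[
\theta:M_n(L(G_0))\to L(G_0\times H),\qquad\theta((x_{ij}))=\sum_{i,j}x_{ij}\otimes e_{ij},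
\]
is a $*$-homomorphism. It is injective, because $(1\otimes e_{1i})\theta((x_{kl}))(1\otimes e_{j1})=x_{ij}\otimes e_{11}$, and hence isometric.

For $X\in L(G_0\times H)$ put
\[
T(X)=|H_0|^{-1}\sum_{u\in H_0}\lambda(e,u)^*\,\overline M_\varphi\big(\lambda(e,u)X\big).
\]
By Lemma~\ref{lem:extend}, $\|T\|\le\|M_\varphi\|$. By \eqref{eq:shift}, the coefficient of $\overline M_\varphi(\lambda(e,u)X)$ at $(g,uh)$ is $\varphi(g,uh)\hat X(g,h)$, so the coefficient of $T(X)$ at $(g,h)$ is $|H_0|^{-1}\sum_u\varphi(g,uh)\hat X(g,h)$. For $h\in H_0$ this is $\psi(g)\hat X(g,h)$, since $uh$ runs through $H_0$. If $X=x\otimes y$ with $x\in L(G_0)$ and $y\in\mathbb C[H_0]$, then $\hat X(g,h)=\hat x(g)\hat y(h)$ vanishes for $h\notin H_0$, and comparing coefficients gives $T(x\otimes y)=\overline M_\psi(x)\otimes y$. Thus $T\circ\theta=\theta\circ\overline M_\psi^{(n)}$, and the lemma follows because $\theta$ is isometric.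
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $\psi_\alpha$ be the average of $\varphi_\alpha$ from Lemma~\ref{lem:average}. Then $\psi_\alpha\to1$ pointwise, as $H_0$ is finite, and $\|\overline M_{\psi_\alpha}^{(n)}\|\le C$. Proposition~\ref{prop:matrix} gives $n\le4C^2$.
\end{proof}

Some decay hypothesis on $\varphi_\alpha$ is needed in Theorem~\ref{thm:lower}: the constant net $\varphi_\alpha=1$ satisfies the other hypotheses with $C=1$.

\section{Invariant means and the metric property}\label{sec:mean}

When the bound is exactly $1$, positivity and invariance can be recovered. A functional of norm at most one whose value at the unit is close to $1$ is close to a state, and if its value at a unitary is also close to $1$, it is almost invariant under conjugation by that unitary. The proof of Theorem~\ref{thm:mean} makes this quantitative and then passes from states on $L(N)$ to probability measures on $N$. We use three standard facts.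

\emph{Polar decomposition.} A normal functional $\omega$ on a von Neumann algebra has the form $\omega(x)=|\omega|(xv)$, where $|\omega|$ is a positive normal functional with $|\omega|(1)=\|\omega\|$ and $v$ is a partial isometry in the algebra.

\emph{Functionals as coefficients.} A functional $\omega$ of norm at most one on a unital $C^*$-algebra $\mathcal A$ has the form $\omega=\langle\pi(\cdot)\xi,\eta\rangle$ with $\pi$ a unital $*$-representation and $\|\xi\|,\|\eta\|\le1$. (Take the polar decomposition in $\mathcal A^{**}$, the GNS representation $|\omega|=\langle\pi(\cdot)\eta,\eta\rangle$, and $\xi=\pi(v)\eta$.)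

\emph{The Powers--St\o rmer inequality in standard form} \cite[Lemma 2.10]{haagerup}. Let $\mathcal P\subset\ell^2(N)$ be the closure of $L(N)_+\delta_e$. Every positive normal functional on $L(N)$ equals $\langle\cdot\,\zeta,\zeta\rangle$ for a unique $\zeta\in\mathcal P$, and
\begin{equation}\label{eq:ps}
\|\zeta-\zeta'\|^2\le\big\|\langle\cdot\,\zeta,\zeta\rangle-\langle\cdot\,\zeta',\zeta'\rangle\big\|\qquad(\zeta,\zeta'\in\mathcal P).
\end{equation}
For $N=\mathbb Z^2$, a positive normal functional is a density $f\ge0$ in $L^1(\mathbb T^2)$, the vector $\zeta$ corresponds to $\sqrt f$, and \eqref{eq:ps} is $|\sqrt f-\sqrt{f'}|^2\le|f-f'|$ integrated.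

\begin{proof}[Proof of Theorem~\ref{thm:mean}]
For $g\in G$ let $U_g$ be the unitary $\delta_n\mapsto\delta_{gng^{-1}}$ of $\ell^2(N)$. Then $U_g\lambda(n)U_g^*=\lambda(gng^{-1})$, so $\mathrm{Ad}_g(x)=U_gxU_g^*$ is a normal automorphism of $L(N)$, which on $C_r^*(N)\subset C_r^*(G)$ is conjugation by $\lambda_G(g)$. As $\varphi_\alpha|_N\in\ell^2(N)$, the formula
\[
\omega_\alpha(x)=\langle x\delta_e,\overline{\varphi_\alpha|_N}\rangle=\sum_{n\in N}\varphi_\alpha(n)\hat x(n)
\]
defines a normal functional on $L(N)$ with $\omega_\alpha(\lambda(n))=\varphi_\alpha(n)$. This is the only use of the $\ell^2$ hypothesis.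

\emph{Step 1: $\|\omega_\alpha\|\le1$, and $\|\omega_\alpha\circ\mathrm{Ad}_g-\omega_\alpha\|\to0$ for each $g\in G$.} To compare $\omega_\alpha$ with its conjugate we extend it to an algebra containing $\lambda(g)$. The group $G$ need not be amenable, but $K=\langle N,g\rangle$ is, since $K/N$ is cyclic. The map $M_{\varphi_\alpha}$ restricts to a contraction of $C_r^*(K)$, so with the character $\epsilon$ of Lemma~\ref{lem:quotient}, $\omega'_\alpha=\epsilon\circ M_{\varphi_\alpha}$ is a functional on $C_r^*(K)$ of norm at most one with $\omega'_\alpha(\lambda(k))=\varphi_\alpha(k)$. It agrees with $\omega_\alpha$ on $\lambda(N)$, hence on $C_r^*(N)$. Write $\omega'_\alpha=\langle\pi(\cdot)\xi,\eta\rangle$ with $\|\xi\|,\|\eta\|\le1$, let $u=\pi(\lambda(g))$, and put $\delta_\alpha=\max(|1-\varphi_\alpha(e)|,|1-\varphi_\alpha(g)|)\to0$. From $\langle\xi,\eta\rangle=\varphi_\alpha(e)$ and $\langle u\xi,\eta\rangle=\varphi_\alpha(g)$ we get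
\[
\|\xi-\eta\|^2\le2-2\operatorname{Re}\varphi_\alpha(e)\le2\delta_\alpha,\qquad\|u\xi-\eta\|^2\le2-2\operatorname{Re}\varphi_\alpha(g)\le2\delta_\alpha .
\]
By the triangle inequality, $\|u\xi-\xi\|$ and $\|u\eta-\eta\|\le\|u(\eta-\xi)\|+\|u\xi-\eta\|$ are at most $2\sqrt{2\delta_\alpha}$. For $x\in C_r^*(N)$,
\[
|\omega_\alpha(\mathrm{Ad}_g(x))-\omega_\alpha(x)|=|\langle\pi(x)u^*\xi,u^*\eta\rangle-\langle\pi(x)\xi,\eta\rangle|\le\|x\|\big(\|u^*\xi-\xi\|+\|u^*\eta-\eta\|\big)\le4\sqrt{2\delta_\alpha}\,\|x\|.
\]
The functionals $\omega_\alpha$ and $\omega_\alpha\circ\mathrm{Ad}_g-\omega_\alpha$ are normal, so by Kaplansky's theorem these bounds hold on $L(N)$.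

\emph{Step 2: passage to positive functionals.} Let $\omega_\alpha=|\omega_\alpha|(\,\cdot\,v)$ be the polar decomposition. For $\|x\|\le1$, the Cauchy--Schwarz inequality for $|\omega_\alpha|$ gives
\begin{align*}
\big|\omega_\alpha(x)-|\omega_\alpha|(x)\big|^2&=\big||\omega_\alpha|(x(v-1))\big|^2\le|\omega_\alpha|(xx^*)\,|\omega_\alpha|\big((v-1)^*(v-1)\big)\\
&\le|\omega_\alpha|(v^*v)+|\omega_\alpha|(1)-2\operatorname{Re}|\omega_\alpha|(v)\le2-2\operatorname{Re}\varphi_\alpha(e),
\end{align*}
since $|\omega_\alpha|(v)=\omega_\alpha(1)=\varphi_\alpha(e)$. So $\|\omega_\alpha-|\omega_\alpha|\|\to0$, and with Step 1,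
\begin{equation}\label{eq:positive}
\big\||\omega_\alpha|\circ\mathrm{Ad}_g-|\omega_\alpha|\big\|\to0\quad(g\in G),\qquad|\omega_\alpha|(\lambda(n))\to1\quad(n\in N).
\end{equation}

\emph{Step 3: almost invariant vectors.} A vector representing $|\omega_\alpha|$ is not unique, and an arbitrary choice need not be almost fixed by $U_g$; the cone $\mathcal P$ provides a canonical choice. Let $\zeta_\alpha\in\mathcal P$ represent $|\omega_\alpha|$; then $\|\zeta_\alpha\|^2=|\omega_\alpha|(1)\to1$. Since $U_g\delta_e=\delta_e$, we have $U_g^*x\delta_e=\mathrm{Ad}_{g^{-1}}(x)\delta_e$, so $U_g^*\mathcal P\subset\mathcal P$. The vector $U_g^*\zeta_\alpha$ represents $|\omega_\alpha|\circ\mathrm{Ad}_g$, so $\|U_g^*\zeta_\alpha-\zeta_\alpha\|\to0$ by \eqref{eq:ps} and \eqref{eq:positive}. Also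
\[
\|\lambda(n)\zeta_\alpha-\zeta_\alpha\|^2=2|\omega_\alpha|(1)-2\operatorname{Re}|\omega_\alpha|(\lambda(n))\to0\qquad(n\in N).
\]

\emph{Step 4: the mean.} Let $\mu_\alpha=|\zeta_\alpha|^2/\|\zeta_\alpha\|^2$, a probability measure on $N$. The functions $|\lambda(n)\zeta_\alpha|^2$ and $|U_g^*\zeta_\alpha|^2$ are obtained from $|\zeta_\alpha|^2$ by left translation and by conjugation, and $\big\||\zeta|^2-|\zeta'|^2\big\|_1\le\|\zeta-\zeta'\|(\|\zeta\|+\|\zeta'\|)$ by Cauchy--Schwarz. So $\mu_\alpha$ is asymptotically invariant in $\ell^1$-norm under each translation and each conjugation. The net $\mu_\alpha$ does not depend on $g$, and any weak* cluster point of it in $\ell^\infty(N)^*$ is a mean with the required invariance.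
\end{proof}

Amenability of $N$ cannot be dropped: $G=N=F_2$ has the metric Fej\'er property (Example~\ref{ex:product}) and no left invariant mean.

\begin{remark}\label{rem:second}
For $G=G_0$ and $N=\mathbb Z^2$ one can stop after Step 2. By \eqref{eq:positive}, a weak* cluster point $F$ of $|\omega_\alpha|$ in $L^\infty(\mathbb T^2)^*$ is a state with $F(\chi_m)=1$ for all $m$, hence $F(x)=x(0)$ on $C(\mathbb T^2)$, and $F(x\circ k)=F(x)$ for $k\in\Gamma$ by \eqref{eq:conj}. This is the state excluded by Proposition~\ref{prop:model}.
\end{remark}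

\begin{proof}[Proof of Corollary~\ref{cor:metric}]
Suppose that $N\rtimes\Gamma'$ has the metric Abel--Poisson property and let $\mu$ be the mean of Theorem~\ref{thm:mean}. Conjugation by $\Gamma'$ is the given action on $N$, so $\mu$ is $\Gamma'$-invariant. This alone says nothing, since the point mass at $e$ is also invariant; translation invariance excludes it. Indeed all singletons have the same mean and $N$ is infinite, so $\mu(1_{\{e\}})=0$, and $\mu$ is a $\Gamma'$-invariant mean on $X=N\setminus\{e\}$.

We transfer $\mu$ to $\Gamma'$. For each $x$ in a set of orbit representatives choose a left invariant mean $\mu_x$ on the stabilizer $\Gamma'_x$. For $f\in\ell^\infty(\Gamma')$ define $\tilde f\in\ell^\infty(X)$ by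
\[
\tilde f(\gamma x)=\mu_x\big(s\mapsto f(\gamma s)\big)\qquad(\gamma\in\Gamma').
\]
If $\gamma'x=\gamma x$, then $\gamma'=\gamma s_0$ with $s_0\in\Gamma'_x$, and left invariance of $\mu_x$ shows that the value is the same; so $\tilde f$ is well defined. The map $f\mapsto\tilde f$ is linear, positive and unital, and it sends $\gamma\mapsto f(\gamma_0^{-1}\gamma)$ to $y\mapsto\tilde f(\gamma_0^{-1}y)$. Hence $f\mapsto\mu(\tilde f)$ is a left invariant mean on $\Gamma'$, which contradicts non-amenability.

For $\mathbb Z^2\rtimes\Gamma$: a nonzero vector of $\mathbb Z^2$ is a multiple of a primitive vector, which lies in the $SL_2(\mathbb Z)$-orbit of $(1,0)$, and the stabilizer of $(1,0)$ is the cyclic group of upper triangular matrices with diagonal entries $1$. So all stabilizers in $\Gamma$ are cyclic. For $\mathbb Z_2\wr F_2=N\rtimes F_2$ with $N=\bigoplus_{F_2}\mathbb Z_2$: the points of $N\setminus\{e\}$ are the nonempty finite subsets $A\subset F_2$, permuted by translation. If $\gamma A=A$, then $\gamma^jy=y$ for some $y\in A$ and $j\ge1$, so $\gamma=e$ because $F_2$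 is torsion-free. In both cases $N$ is infinite abelian and the acting group is free of rank two, so the first part applies, and Theorem~\ref{thm:fejer} gives the Fej\'er property.
\end{proof}

Example~\ref{ex:product} shows that neither the size of $N$ nor the condition on stabilizers can be omitted from Corollary~\ref{cor:metric}: take $F_2$, with $N$ trivial, and $\mathbb Z\times F_2$.

\begin{remark}\label{rem:c0}
In Corollary~\ref{cor:metric} the space $\ell^2$ cannot be weakened to $c_0$. The group $\mathbb Z_2\wr F_2$ has the Haagerup property \cite{csv}: there are normalized positive definite functions $\varphi_\alpha\in c_0$ with $\varphi_\alpha\to1$ pointwise. They satisfy $\|M_{\varphi_\alpha}\|=1$ by Lemma~\ref{lem:schur} and form a summing net by Lemma~\ref{lem:bounded}(a).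
\end{remark}

\begin{remark}\label{rem:left}
The results above do not decide whether the bounded Abel--Poisson property (or the bounded Fej\'er property) implies the metric Fej\'er property, nor whether the Abel--Poisson property implies the Fej\'er property.
\end{remark}

\begin{thebibliography}{9}

\bibitem{csv}
de Cornulier, Stalder and Valette, Trans. AMS \textbf{364} (2012).

\bibitem{haagerup}
Haagerup, \emph{The standard form of von Neumann algebras}, Math. Scand. \textbf{37} (1975).

\bibitem{source}
\emph{On twisted Fourier analysis and convergence of Fourier series on discrete groups},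
\texttt{https://duo.uio.no/bitstream/handle/10852/10538/}\allowbreak\texttt{pm09-06.pdf?isAllowed=y\&sequence=1}.

\end{thebibliography}
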